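\title{Corson's property (C) and countable tightness of the dual ball}

\begin{abstract}
A Banach space has property (C) if every family of closed convex sets with empty intersection has a countable subfamily with empty intersection. We ask whether (C) is equivalent to countable tightness of the dual unit ball in the weak* topology. Tightness implies (C) in ZFC. The converse is refuted by $\diamondsuit$ and fails after adding uncountably many Cohen reals: there is then an Asplund space with dual $\ell_1(\omega_1)$ that has (C) while its dual ball is not countably tight. The space is obtained from $C_0(\omega_1)$ by twisting the continuity condition at limit ordinals with a coherent system of signs. Under the Proper Forcing Axiom the equivalence holds for every Banach space.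
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $E$ be a Banach space, $E'$ its dual and $B_{E'}$ the closed unit ball of $E'$. Dual spaces always carry the weak* topology $\sigma(E',E)$, and a bar over a subset of a dual space denotes weak* closure.

The space $E$ has the \emph{Corson property} (C) if every family of closed convex subsets of $E$ with empty intersection contains a countable subfamily with empty intersection. This is the Lindel\"of property restricted to convex sets; since closed convex sets are weakly closed, every space that is Lindel\"of in its weak topology has (C). The dual $E'$ has \emph{property} (C$'$) if for every $A\subset E'$ and every $f\in\overline A$ there is a countable $B\subset A$ with $f\in\overline{\operatorname{conv}B}$. Pol proved that $E$ has (C) if and only if $E'$ has (C$'$).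

A topological space $Y$ has \emph{countable tightness}, or is \emph{countably tight}, if for every $A\subset Y$ and $y\in\overline A$ there is a countable $B\subset A$ with $y\in\overline B$. Property (C$'$) is countable tightness tested on convex sets only. Indeed, if $A$ is convex, $B\subset A$ is countable and $f\in\overline{\operatorname{conv}B}$, then the rational convex combinations of points of $B$ form a countable subset of $A$ with $f$ in its closure. Conversely, if all convex sets pass the test, apply it to $\operatorname{conv}A$ and collect the finitely many points of $A$ used by each of the countably many convex combinations. It is natural to ask whether, on the compact space $B_{E'}$, the restriction to convex sets can be dropped. The question comes from \cite{source}: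

\begin{quote}
\emph{Is it true for every Banach space $E$ that $E$ has property \textup{(C)} if and only if $B_{E'}$ is countably tight in the weak* topology?}
\end{quote}

\subsection*{Three test cases}

If $E$ is separable, it is Lindel\"of and $B_{E'}$ is metrizable, so both properties hold. The next two spaces consist of real functions on the first uncountable ordinal $\omega_1$, with the supremum norm. Both have dual $\ell_1(\omega_1)$ (for the second, see Proposition~\ref{prop:Et}), and $e_\alpha$ denotes the functional $x\mapsto x(\alpha)$.

\begin{example}\label{ex:c0}
For $E=c_0(\omega_1)$ the ball $B_{E'}$ is countably tight, so $E$ has (C) by Theorem~\ref{thm:zfc} below. On $B_{E'}$ the weak* topology is pointwise convergence on $\omega_1$. Let $f\in\overline A$. For countable $\Gamma\subset\omega_1$ the space $\mathbb R^\Gamma$ is metrizable, so there is a countable $B(\Gamma)\subset A$ whose elements approximate $f$ pointwise on $\Gamma$. Let $\Gamma_0=\operatorname{supp}f$ and let $\Gamma_{n+1}$ be the union of $\Gamma_n$ and the supports of the elements of $B(\Gamma_n)$. Then $f\in\overline{\bigcup_nB(\Gamma_n)}$: a finite subset of $\bigcup_n\Gamma_n$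 lies in some $\Gamma_n$, and off $\bigcup_n\Gamma_n$ all functions involved vanish.
\end{example}

\begin{example}\label{ex:C0}
Let $E=C_0(\omega_1)$ be the space of continuous functions on $\omega_1$ that are eventually $0$. Both properties fail. The closed convex sets $C_\beta=\{x: x=1\text{ on }[0,\beta]\}$ decrease with $\beta<\omega_1$, contain $1_{[0,\beta]}$, and have empty intersection, while countably many of them contain a common $C_\beta$. The point $0$ lies in $\overline{\{e_\alpha:\alpha<\omega_1\}}$, because finitely many elements of $E$ vanish at a common $\alpha$; but $e_\alpha(1_{[0,\beta]})=1$ for all $\alpha\le\beta$, so $0$ is not in the closure of any countable subset.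
\end{example}

In all three cases the two properties hold or fail together, which suggests a positive answer. Example~\ref{ex:C0} also shows where a gap could open. To keep $0$ out of the closure of $\{e_\alpha:\alpha\le\beta\}$ it is enough to have a vector $x$ with $|x(\alpha)|=1$ for $\alpha\le\beta$; to keep $0$ out of the closed \emph{convex hull} one needs a vector whose values on $[0,\beta]$ have constant sign and are bounded away from $0$. Our counterexamples have vectors of the first kind and too few of the second.

\subsection*{Results}

\begin{theorem}[ZFC]\label{thm:zfc}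
If $B_{E'}$ is countably tight, then $E$ has property \textup{(C)}.
\end{theorem}

A Banach space is \emph{Asplund} if each of its separable subspaces has separable dual.

\begin{theorem}[$\diamondsuit$]\label{thm:diamond}
There is a Banach space $E$ of density $\omega_1$, with $E'$ isometric to $\ell_1(\omega_1)$ and every separable subspace isometric to a subspace of some $C([0,\beta])$, $\beta<\omega_1$ \textup{(}so that $E$ is Asplund\textup{)}, such that $E$ has \textup{(C)} but $B_{E'}$ is not countably tight.
\end{theorem}

\begin{theorem}\label{thm:cohen}
A space as in Theorem~\ref{thm:diamond} exists in every forcing extension by $\mathrm{Fn}(\kappa,2)$, where $\kappa\ge\omega_1$ is a cardinal.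
\end{theorem}

For the positive result we isolate the pattern formed by the pairs $(e_\xi,1_{[0,\xi]})$ of Example~\ref{ex:C0}. A \emph{triangular system} in $E$ is a family $(a_\xi,x_\xi)_{\xi<\omega_1}$ in $E'\times E$, with $(a_\xi)$ bounded, such that
\[
a_\xi(x_\eta)>\tfrac12\quad\text{for }\xi\le\eta,\qquad a_\xi(x_\eta)=0\quad\text{for }\xi>\eta .
\]

\begin{theorem}[PFA]\label{thm:pfa}
For every Banach space $E$ the following are equivalent:
\begin{itemize}
\item[\textup{(i)}] $E$ has property \textup{(C)};
\item[\textup{(ii)}] $B_{E'}$ is countably tight;
\item[\textup{(iii)}] there is no triangular system in $E$.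
\end{itemize}
The implications \textup{(ii)}$\Rightarrow$\textup{(i)}$\Rightarrow$\textup{(iii)} hold in \textup{ZFC}.
\end{theorem}

Since $\diamondsuit$ holds in the constructible universe $L$, the theory ZFC, if consistent, does not prove the equivalence in the question. Since $\mathrm{Fn}(\kappa,2)$ preserves cardinals and forces $2^\omega\ge\kappa$, failure of the equivalence is compatible with arbitrarily large continuum. PFA is consistent relative to a supercompact cardinal, so modulo that hypothesis the question is independent of ZFC. The implication that can fail is always the one from (C) to tightness.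

Section~\ref{sec:duality} translates (C) into the dual ball. Section~\ref{sec:twisted} constructs in ZFC a family of spaces $E_t$, none of which has a countably tight dual ball, and reduces (C) for $E_t$ to a cancellation property of signs; Section~\ref{sec:signs} chooses the signs. Section~\ref{sec:pfa} can be read directly after Section~\ref{sec:duality}.

\subsection*{Conventions}

Banach spaces are real. A complex space may be replaced by its underlying real space: closed convex sets do not change, and $f\mapsto\operatorname{Re}f$ is an isometry of the duals and a weak* homeomorphism, because $f(x)=\operatorname{Re}f(x)-i\operatorname{Re}f(ix)$. We use that the dual of $(E',\sigma(E',E))$ is $E$, that bounded weak* closed sets are weak* compact, and that the dual ball of a separable space is weak* metrizable. A partially ordered set $I$ is \emph{$\sigma$-directed} if every countable subset of $I$ has an upper bound in $I$.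

Ordinals carry the order topology, and an ordinal is the set of its predecessors. For $\xi<\beta<\omega_1$ the space $[0,\beta]$ is countable, compact and metrizable, and the intervals $[0,\xi]$ and $(\xi,\beta]$ are clopen. Every countable subset of $\omega_1$ is bounded. A \emph{club} is a closed unbounded subset of $\omega_1$, and a set is \emph{stationary} if it meets every club. Countable intersections of clubs are clubs, the limit ordinals form a club, and for every $g:\omega_1\to\omega_1$ the set $\{\delta:g[\delta]\subset\delta\}$ is a club.

\section{Property (C) seen from the dual ball}\label{sec:duality}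

One direction of the translation is a single application of the Hahn--Banach theorem.

\begin{lemma}\label{lem:easy}
If $E$ has \textup{(C)}, $A\subset E'$ and $0\in\overline A$, then $0\in\overline{\operatorname{conv}B}$ for some countable $B\subset A$.
\end{lemma}

\begin{proof}
The sets $\{x\in E:g(x)\ge1\}$, $g\in A$, are closed and convex. A common point $x$ would give the neighborhood $\{g:g(x)<1\}$ of $0$ disjoint from $A$, so their intersection is empty. By (C) there is a countable $B\subset A$, necessarily nonempty, such that no $x$ satisfies $g(x)\ge1$ for all $g\in B$. If $0\notin\overline{\operatorname{conv}B}$, strict separation in the weak* topology gives $x\in E$ with $\inf_{g\in B}g(x)>0$, and a positive multiple of $x$ satisfies $g(x)\ge1$ for all $g\in B$, a contradiction.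
\end{proof}

In the other direction, a family $(C_i)$ witnessing the failure of (C) must produce a bad set \emph{inside the unit ball}. Each $x\in E$ is separated from some $C_i$ by a functional of norm one, but the gap is $\operatorname{dist}(x,C_i)$, which may be small for all $i$. The first step of the proof shrinks the sets until the gap is bounded below uniformly in $x$; this is where completeness of $E$ is used. In Example~\ref{ex:C0} no shrinking is needed: $\operatorname{dist}(x,C_\beta)\ge1$ for large $\beta$, and the set $K_\beta$ of the proof contains $e_\alpha$ for $\alpha\le\beta$.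

\begin{lemma}\label{lem:hard}
If $E$ fails \textup{(C)}, there are a $\sigma$-directed set $I$ and an increasing family $(K_i)_{i\in I}$ of weak* compact convex subsets of $B_{E'}$ such that $K=\bigcup_iK_i$ satisfies $0\in\overline K\setminus K$.
\end{lemma}

\begin{proof}
Let $\mathcal C$ be a family of closed convex sets with empty intersection, all of whose countable subfamilies have nonempty intersection. Adding all countable intersections, we may assume that $\mathcal C$ is closed under them. Let $I=\mathcal C$, ordered by reverse inclusion, and write $C_i=i$; then $I$ is $\sigma$-directed and $(C_i)$ is decreasing. A \emph{refinement} is a decreasing family $D=(D_i)_{i\in I}$ of nonempty closed convex sets with $D_i\subset C_i$. Put $d_D(x)=\sup_i\operatorname{dist}(x,D_i)$. The supremum is attained: if $\operatorname{dist}(x,D_{i_n})\to d_D(x)$ and $i$ is an upper bound of the $i_n$, then $\operatorname{dist}(x,D_i)=d_D(x)$.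

\emph{Step 1: there are a refinement $D$ and $\varepsilon>0$ with $d_D\ge\varepsilon$ on $E$.} Suppose not. Let $C^0=(C_i)_{i\in I}$. For $n\ge1$ choose inductively $x_n$ with $d_{C^{n-1}}(x_n)<2^{-n}$ and let $C^n_i$ be the intersection of $C^{n-1}_i$ with the closed ball of center $x_n$ and radius $2^{-n}$. It is nonempty because $\operatorname{dist}(x_n,C_i^{n-1})<2^{-n}$, so $C^n$ is again a refinement. For fixed $i$ the sets $C_i^n$ are nested, nonempty and closed, with diameters tending to $0$, so by completeness they have a common point $y_i$. Since $\|y_i-x_n\|\le2^{-n}$ for all $n\geq1$, the point $y_i=\lim_nx_n$ does not depend on $i$ and lies in $\bigcap_iC_i=\emptyset$, a contradiction.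

\emph{Step 2: dualization.} With $D$ and $\varepsilon$ from Step 1, put
\[
K_i=\{f\in B_{E'}: f(y)\ge\varepsilon/2\ \text{ for all }y\in D_i\}.
\]
These sets are weak* compact, convex and increasing, and $0\notin K_i$ because $D_i\ne\emptyset$. To show $0\in\overline K$ we let the level vary. The set
\[
L=\{(f,r)\in B_{E'}\times\mathbb R:\ \text{there is $i$ with } f(y)\ge r\ \text{ for all }y\in D_i\}
\]
is a directed union of convex sets, hence convex, and $(0,0)\in L$. For every $z\in E$ there is $(f,r)\in L$ with $r-f(z)\ge\varepsilon$: choose $i$ with $\operatorname{dist}(z,D_i)\ge\varepsilon$, separate the open ball $U$ of center $z$ and radius $\varepsilon$ from $D_i$ by $f$ with $\|f\|=1$, and let $r=\inf_{D_i}f$; then $f(z)+\varepsilon=\sup_Uf\le r<\infty$.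

We claim that $(0,\varepsilon)$ lies in the closure of $L$ in $E'\times\mathbb R$. Otherwise strict separation gives $x\in E$ and $s\in\mathbb R$ with $\sup_{(f,r)\in L}(f(x)+rs)<\varepsilon s$. The left side is at least $0$, so $s>0$, and dividing by $s$ we may take $s=1$. Then $r-f(-x)<\varepsilon$ for all $(f,r)\in L$, which contradicts the previous paragraph for $z=-x$. Finally, if $(f_j,r_j)$ is a net in $L$ converging to $(0,\varepsilon)$, then eventually $r_j\ge\varepsilon/2$ and so $f_j\in K$; hence $0\in\overline K$.
\end{proof}

The two lemmas give Pol's theorem, together with the fact that (C$'$) need only be tested in the unit ball.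

\begin{proposition}\label{prop:pol}
The following are equivalent: \textup{(a)} $E$ has \textup{(C)}; \textup{(b)} $E'$ has \textup{(C$'$)}; \textup{(c)} for every $A\subset B_{E'}$ and $f\in\overline A$ there is a countable $B\subset A$ with $f\in\overline{\operatorname{conv}B}$.
\end{proposition}

\begin{proof}
For (a)$\Rightarrow$(b) apply Lemma~\ref{lem:easy} to $A-f$. The implication (b)$\Rightarrow$(c) is trivial. If (a) fails, take $K$ from Lemma~\ref{lem:hard}. By $\sigma$-directedness a countable $B\subset K$ lies in one $K_i$, so $\overline{\operatorname{conv}B}\subset K_i$ does not contain $0$. Thus (c) fails for $A=K$, $f=0$.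
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zfc}]
Countable tightness of $B_{E'}$ implies (c), because $\overline B\subset\overline{\operatorname{conv}B}$.
\end{proof}

The argument of Example~\ref{ex:C0} works for every triangular system; it gives (i)$\Rightarrow$(iii) of Theorem~\ref{thm:pfa}.

\begin{lemma}\label{lem:triangular}
If there is a triangular system in $E$, then $E$ fails \textup{(C)}.
\end{lemma}

\begin{proof}
Let $E_\xi$ be the closed linear span of $\{x_\eta:\eta<\xi\}$ and $F=\bigcup_{\xi<\omega_1}E_\xi$. A convergent sequence in $F$ lies in one $E_\xi$, so $F$ is a closed subspace. The sets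
\[
C_\beta=\{x\in F:a_\xi(x)\ge\tfrac12\ \text{ for all }\xi\le\beta\},\qquad\beta<\omega_1,
\]
are closed and convex. Countably many of them, say $C_{\beta_n}$, contain $x_\beta$ for $\beta=\sup_n\beta_n$. Their intersection is empty, because $a_\xi$ vanishes on $E_\xi$ and every $x\in F$ lies in some $E_\xi$.
\end{proof}

\section{Twisting $C_0(\omega_1)$ by signs}\label{sec:twisted}

\subsection*{The idea at the first limit ordinal}

Let $\alpha_n\nearrow\delta<\omega_1$. In the dual of $c_0(\omega_1)$ we have $e_{\alpha_n}\to0$, and in the dual of $C_0(\omega_1)$ we have $e_{\alpha_n}\to e_\delta$. We look for spaces in which the sequence accumulates only at $\pm e_\delta$, which keeps $0$ out of its closure, but often at both points, which puts $0$ in its closed convex hull.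

\begin{example}\label{ex:omega}
Let $X$ be the space of $x\in\mathbb R^{\omega+1}$ with $(-1)^nx(n)\to x(\omega)$. In $X'$ we have $e_{2n}\to e_\omega$ and $e_{2n+1}\to-e_\omega$, so $\frac12(e_{2n}+e_{2n+1})\to0$. The vector $t\in X$ with $t(n)=(-1)^n$, $t(\omega)=1$ has $|e_n(t)|=1$ for all $n$. Thus $0\in\overline{\operatorname{conv}\{e_n\}}$ and $0\notin\overline{\{e_n\}}$, whereas in the dual of $C([0,\omega])$ the constant function $1$ keeps $0$ out of both sets.
\end{example}

Multiplication by $t$ is an isometry of $X$ onto $C([0,\omega])$, and the sequence $((-1)^ne_n)$ is separated from $0$ by $t$: one twist repairs one sequence and spoils another. On $\omega_1$ the count is different. The families that have to be repaired have length $\omega_1$, each of them needs to be repaired at only one limit ordinal, and a fresh choice of signs is available at every limit ordinal.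

\subsection*{The spaces $E_t$}

\begin{definition}
A \emph{coherent sign system} is a family $t=(t_\alpha)_{\alpha<\omega_1}$ of functions $t_\alpha:[0,\alpha]\to\{\pm1\}$ such that for all $\alpha<\beta$ the product $t_\alpha t_\beta$ is continuous on $[0,\alpha]$. The space $E_t$ consists of all $x\in\mathbb R^{\omega_1}$ that are eventually $0$ and such that $xt_\alpha$ is continuous on $[0,\alpha]$ for every $\alpha<\omega_1$, with the norm $\|x\|=\sup|x|$. We put $E^\beta=\{x\in E_t:x=0\text{ on }(\beta,\omega_1)\}$.
\end{definition}

Thus $E_t=\bigcup_{\beta<\omega_1}E^\beta$. If $x\in E^\beta$, then $xt_\beta$ is continuous on the compact space $[0,\beta]$, so $x$ is bounded. A uniform limit of a sequence $x_n\in E^{\beta_n}$ vanishes above $\sup_n\beta_n$ and satisfies the continuity conditions, so $E_t$ is a Banach space. For $t_\alpha\equiv1$ we recover $C_0(\omega_1)$. Coherence says that $t_\alpha$ and $t_\beta$ impose the same condition on $x|_{[0,\alpha]}$. Without it the space degenerates: if $t_\omega$ is the vector $t$ of Example~\ref{ex:omega} and $t_{\omega+1}\equiv1$, then $x(n)$ and $(-1)^nx(n)$ both converge to $x(\omega)$, which forces $x(\omega)=0$.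

In this section and the next, $\langle a,x\rangle=\sum_\alpha a(\alpha)x(\alpha)$ for $a\in\ell_1(\omega_1)$ and $x\in E_t$.

\begin{proposition}\label{prop:Et}
Let $t$ be a coherent sign system and $E=E_t$.
\begin{itemize}
\item[\textup{(1)}] The map $x\mapsto x|_{[0,\beta]}\,t_\beta$ is an isometry of $E^\beta$ onto $C([0,\beta])$. If $x\in E$, then $x1_{[0,\beta]}\in E^\beta$.
\item[\textup{(2)}] The map $a\mapsto\langle a,\cdot\rangle$ is an isometry of $\ell_1(\omega_1)$ onto $E'$, and the restriction of $\langle a,\cdot\rangle$ to $E^\beta$ has norm $\sum_{\alpha\le\beta}|a(\alpha)|$.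
\item[\textup{(3)}] $B_{E'}$ is not countably tight.
\item[\textup{(4)}] $E$ has density $\omega_1$, every separable subspace of $E$ lies in some $E^\beta$, and $E$ is Asplund.
\end{itemize}
\end{proposition}

\begin{proof}
(1) The map is well defined, linear and isometric. Given $h\in C([0,\beta])$, let $x=ht_\beta$ on $[0,\beta]$ and $x=0$ elsewhere. Fix $\alpha$. On $[0,\min(\alpha,\beta)]$ we have $xt_\alpha=h\,t_\beta t_\alpha$, which is continuous by coherence, and on $(\beta,\alpha]$, if $\beta<\alpha$, we have $xt_\alpha=0$. Both pieces are clopen in $[0,\alpha]$, so $x\in E^\beta$, and $x$ is mapped to $h$. For the second claim take $h=x|_{[0,\beta]}t_\beta$.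

(2) By the Riesz representation theorem, $C([0,\beta])'$ is the space of signed Radon measures on $[0,\beta]$ with the total variation norm. On a countable space every such measure is the sum of its point masses, so $C([0,\beta])'=\ell_1([0,\beta])$. Under the isometry of (1), the restriction of $\langle a,\cdot\rangle$ to $E^\beta$ corresponds to the element $at_\beta$ of $\ell_1([0,\beta])$, whose norm is $\sum_{\alpha\le\beta}|a(\alpha)|$. Taking the supremum over $\beta$ shows that $\langle a,\cdot\rangle$ has norm $\|a\|_1$.

It remains to represent a given $\varphi\in E'$. The function $\beta\mapsto\|\varphi|_{E^\beta}\|$ is nondecreasing with supremum $\|\varphi\|$. The supremum is approached along a sequence of countable ordinals, so it is attained at some $\beta_0<\omega_1$. Let $x\in E$ vanish on $[0,\beta_0]$, with $\|x\|\le1$. For $y\in E^{\beta_0}$ with $\|y\|\le1$ the supports of $x$ and $y$ are disjoint, so $\|y\pm x\|\le1$ and $\varphi(y)+|\varphi(x)|\le\|\varphi\|$. The supremum over $y$ gives $\varphi(x)=0$. Hence $\varphi(x)=\varphi(x1_{[0,\beta_0]})$ for all $x\in E$. By (1) there is $c\in\ell_1([0,\beta_0])$ with $\varphi(x)=\sum_{\alpha\le\beta_0}c(\alpha)t_{\beta_0}(\alpha)x(\alpha)$,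 so $\varphi=\langle a,\cdot\rangle$ with $a=ct_{\beta_0}$ on $[0,\beta_0]$ and $a=0$ elsewhere.

(3) Finitely many elements of $E$ vanish at a common $\alpha$, so $0\in\overline{\{e_\alpha:\alpha<\omega_1\}}$. A countable subset lies in some $\{e_\alpha:\alpha\le\beta\}$. The element $x\in E^\beta$ equal to $t_\beta$ on $[0,\beta]$, which corresponds to $h=1$ in (1), satisfies $|\langle e_\alpha,x\rangle|=1$ for $\alpha\le\beta$. So $0$ is not in the closure of that subset.

(4) The subspaces $E^\beta$ are closed, increasing, separable by (1), and proper, because $1_{\{\beta+1\}}\in E^{\beta+1}\setminus E^\beta$. A countable subset of $E$ lies in some $E^\beta$, hence so does every separable subspace. Thus $E$ is not separable, and as a union of $\omega_1$ separable spaces it has density $\omega_1$. The dual of a subspace of $E^\beta$ is a quotient of $\ell_1([0,\beta])$, hence separable.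
\end{proof}

So every $E_t$ has all the properties required in Theorem~\ref{thm:diamond} except possibly (C). Some care in the choice of $t$ is unavoidable: if there is $s:\omega_1\to\{\pm1\}$ with $st_\alpha$ continuous on $[0,\alpha]$ for all $\alpha$, then $x\mapsto xs$ is an isometry of $E_t$ onto $C_0(\omega_1)$ and (C) fails.

\subsection*{Reduction to escaping families}

Property (C$'$) quantifies over all subsets of $E_t'$ and all points of their closures. Since $E_t$ is a union of $\omega_1$ separable pieces, and metrizability takes care of each piece, only families whose supports run off to $\omega_1$ matter.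

\begin{definition}
Let $\delta\le\omega_1$ be a limit ordinal. An \emph{escaping family of length $\delta$} is a bounded family $(a_\xi)_{\xi<\delta}$ in $\ell_1(\omega_1)$ such that for each $\xi<\delta$ there is $\gamma\in(\xi,\delta)$ with $\operatorname{supp}a_\xi\subset(\xi,\gamma]$.
\end{definition}

Supports are countable, so for $\delta=\omega_1$ the support condition says only that $\operatorname{supp}a_\xi\subset(\xi,\omega_1)$. If $(a_\xi)_{\xi<\omega_1}$ is escaping, choose $g(\xi)>\xi$ with $\operatorname{supp}a_\xi\subset(\xi,g(\xi)]$ and consider the limit ordinals $\delta$ with $g[\delta]\subset\delta$. This shows: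
\begin{equation}\label{eq:club}
\text{the set of limit $\delta<\omega_1$ such that $(a_\xi)_{\xi<\delta}$ is escaping contains a club.}
\end{equation}

\begin{proposition}\label{prop:star}
The space $E_t$ has \textup{(C)} if and only if
\begin{itemize}
\item[$(*)$] for every escaping family $(a_\xi)_{\xi<\omega_1}$ there is a countable $J\subset\omega_1$ with $0\in\overline{\operatorname{conv}\{a_\xi:\xi\in J\}}$.
\end{itemize}
\end{proposition}

\begin{proof}
Assume (C). If $x\in E^\beta$ and $\xi\ge\beta$, then $\langle a_\xi,x\rangle=0$. Hence $0\in\overline{\{a_\xi:\xi<\omega_1\}}$, and Lemma~\ref{lem:easy} gives $(*)$.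

Assume that (C) fails and take $K=\bigcup_iK_i$ from Lemma~\ref{lem:hard}. Fix $\xi<\omega_1$ and let $\rho:E_t'\to(E^\xi)'$ be the restriction map. It is weak* continuous and maps $K$ into the unit ball of $(E^\xi)'$, which is metrizable because $E^\xi$ is separable. Since $0\in\overline{\rho(K)}$, there are $k_n\in K$ with $\rho(k_n)\to0$. All $k_n$ lie in one $K_i$, and $\rho(K_i)$ is compact, so $0\in\rho(K_i)$. Thus some $a_\xi\in K$ vanishes on $E^\xi$, which by Proposition~\ref{prop:Et}(2) means $\operatorname{supp}a_\xi\subset(\xi,\omega_1)$. The family $(a_\xi)_{\xi<\omega_1}$ is escaping. For countable $J$ the set $\{a_\xi:\xi\in J\}$ lies in one compact convex $K_i$, which does not contain $0$. So $(*)$ fails.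
\end{proof}

\subsection*{Cancellation and extension}

For a limit $\delta<\omega_1$ and $a\in\ell_1(\omega_1)$ let
\[
\varphi_\delta(a)=\sum_{\alpha<\delta}a(\alpha)t_\delta(\alpha).
\]
As $\xi\to\delta$, an escaping family of length $\delta$ approaches the line spanned by $e_\delta$, and $\varphi_\delta(a_\xi)$ is, up to the fixed sign $t_\delta(\delta)$, its coordinate along that line. On a line, $0$ is a convex combination of two points as soon as they lie on opposite sides of it. We say that $t_\delta$ \emph{balances} an escaping family $(a_\xi)_{\xi<\delta}$ if for every $\zeta<\delta$ and every $\sigma\in\{\pm1\}$ there is $\xi\in[\zeta,\delta)$ with $\sigma\varphi_\delta(a_\xi)\ge0$. In Example~\ref{ex:omega}, $t$ balances $a_n=e_{n+1}$.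

\begin{lemma}[Cancellation]\label{lem:cancel}
Let $t$ be a coherent sign system and $\delta<\omega_1$ a limit ordinal. If $t_\delta$ balances the escaping family $(a_\xi)_{\xi<\delta}$, then $0\in\overline{\operatorname{conv}\{a_\xi:\xi<\delta\}}$ in $E_t'$.
\end{lemma}

\begin{proof}
Let $\|a_\xi\|_1\le M$ for all $\xi$. For $x\in E_t$ let $\ell=x(\delta)t_\delta(\delta)$. Since $t_\delta^2=1$, $\operatorname{supp}a_\xi\subset(\xi,\delta)$ and $xt_\delta$ is continuous at $\delta$,
\[
|\langle a_\xi,x\rangle-\ell\varphi_\delta(a_\xi)|=\Big|\sum_{\xi<\alpha<\delta}a_\xi(\alpha)t_\delta(\alpha)\big(x(\alpha)t_\delta(\alpha)-\ell\big)\Big|\le M\sup_{\xi<\alpha<\delta}|x(\alpha)t_\delta(\alpha)-\ell|,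
\]
and the right side tends to $0$ as $\xi\to\delta$. Choose $\xi_i\to\delta$ with $\varphi_\delta(a_{\xi_i})\ge0$ and $\xi'_i\to\delta$ with $\varphi_\delta(a_{\xi'_i})\le0$. These numbers are bounded by $M$, so after passing to subsequences $\varphi_\delta(a_{\xi_i})\to\mu\ge0$ and $\varphi_\delta(a_{\xi'_i})\to-\mu'\le0$. Let $\lambda=\mu'/(\mu+\mu')$ if $\mu+\mu'>0$ and $\lambda=1$ otherwise. For every $x\in E_t$,
\[
\langle\lambda a_{\xi_i}+(1-\lambda)a_{\xi'_i},x\rangle\to\ell\big(\lambda\mu-(1-\lambda)\mu'\big)=0. \qedhere
\]
\end{proof}

Together with Propositions~\ref{prop:Et} and~\ref{prop:star} this gives the criterion that we shall verify.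

\begin{corollary}\label{cor:criterion}
Let $t$ be a coherent sign system. Suppose that for every escaping family $(a_\xi)_{\xi<\omega_1}$ there is a limit $\delta<\omega_1$ such that $(a_\xi)_{\xi<\delta}$ is escaping and balanced by $t_\delta$. Then $E_t$ has all the properties stated in Theorem~\ref{thm:diamond}.
\end{corollary}

Coherence compares $t_\delta$ with the earlier $t_\alpha$ only on the intervals $[0,\alpha]$, $\alpha<\delta$. If $\delta$ is cut into $\omega$ clopen blocks, each such interval meets finitely many of them, so the sign of $t_\delta$ can be chosen freely on every block.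

\begin{lemma}[Extension]\label{lem:extend}
Let $0<\delta<\omega_1$ and let $(t_\alpha)_{\alpha<\delta}$ be coherent.
\begin{itemize}
\item If $\delta=\gamma+1$, put $t_\delta=t_\gamma$ on $[0,\gamma]$ and $t_\delta(\delta)=1$.
\item If $\delta$ is a limit, take any $\xi_0<\xi_1<\cdots$ with supremum $\delta$ and any $\varepsilon_n\in\{\pm1\}$, and put $t_\delta=t_{\xi_0}$ on $[0,\xi_0]$, $t_\delta=\varepsilon_nt_{\xi_{n+1}}$ on $(\xi_n,\xi_{n+1}]$, and $t_\delta(\delta)=1$.
\end{itemize}
Then $(t_\alpha)_{\alpha\le\delta}$ is coherent. In the limit case, if $\operatorname{supp}a\subset(\xi_0,\xi_l]$, then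
\begin{equation}\label{eq:blocks}
\varphi_\delta(a)=\sum_{n<l}\varepsilon_nu_n(a),\qquad\text{where}\quad u_n(a)=\sum_{\xi_n<\alpha\le\xi_{n+1}}a(\alpha)\,t_{\xi_{n+1}}(\alpha).
\end{equation}
\end{lemma}

\begin{proof}
In the successor case $t_\delta t_\alpha=t_\gamma t_\alpha$ on $[0,\alpha]$ for $\alpha\le\gamma$. In the limit case let $\alpha<\delta$. Since $\xi_n\ge\alpha$ for large $n$, the interval $[0,\alpha]$ is the union of finitely many clopen sets: $[0,\xi_0]\cap[0,\alpha]$ and the nonempty sets among $(\xi_n,\xi_{n+1}]\cap[0,\alpha]$. Each of them is contained in $[0,\min(\xi_m,\alpha)]$ for some $m$ such that $t_\delta t_\alpha=\pm t_{\xi_m}t_\alpha$ on it, with a constant sign, and this function is continuous by coherence. Formula~\eqref{eq:blocks} follows by splitting the sum defining $\varphi_\delta(a)$ along the blocks.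
\end{proof}

The numbers $u_n(a)$ depend only on the blocks and on the $t_\alpha$ with $\alpha<\delta$, so they are known before the signs $\varepsilon_n$ are chosen.

\section{Choosing the signs}\label{sec:signs}

There are at least $2^{\omega_1}$ escaping families of length $\omega_1$, for instance the families $(e_{h(\xi)})$ with $h(\xi)>\xi$, and only $\omega_1$ stages in the construction of $t$. But balancing at $\delta$ involves only the initial segment $(a_\xi)_{\xi<\delta}$, so one stage serves all families with the same initial segment. The principle $\diamondsuit$ predicts the initial segment; a Cohen real balances all segments that existed before it was added.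

\subsection*{Signs from $\diamondsuit$}

The principle $\diamondsuit$ asserts that there are sets $S_\delta\subset\delta$, $\delta<\omega_1$, such that $\{\delta:S\cap\delta=S_\delta\}$ is stationary for every $S\subset\omega_1$. It implies the continuum hypothesis, since every $S\subset\omega$ equals $S_\delta$ for some $\delta\ge\omega$. We need it for functions.

\begin{lemma}[$\diamondsuit$]\label{lem:diamondfn}
There are functions $h_\delta:\delta\to\omega_1$, $\delta<\omega_1$, such that $\{\delta:h|_\delta=h_\delta\}$ is stationary for every $h:\omega_1\to\omega_1$.
\end{lemma}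

\begin{proof}
Fix a bijection $\pi:\omega_1\times\omega_1\to\omega_1$. Let $h_\delta=\{(\xi,\eta)\in\delta\times\delta:\pi(\xi,\eta)\in S_\delta\}$ if this set is a function $\delta\to\delta$, and $h_\delta=0$ otherwise. Given $h$, viewed as a subset of $\omega_1\times\omega_1$, the ordinals $\delta$ with $\pi[\delta\times\delta]=\delta$ and $h[\delta]\subset\delta$ contain a club: take those closed under $h$, under $\xi\mapsto\sup\pi[(\xi+1)\times(\xi+1)]$, and under both coordinates of $\pi^{-1}$. For such $\delta$, $\pi(\xi,h(\xi))<\delta$ holds exactly when $\xi<\delta$, so $\pi[h]\cap\delta=\pi[h|_\delta]$, and $\pi[h]\cap\delta=S_\delta$ implies $h_\delta=h|_\delta$. The intersection of a stationary set with a club is stationary.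
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:diamond}]
An element of $\ell_1(\omega_1)$ is determined by a sequence of countable ordinals and a sequence of reals. By the continuum hypothesis there are $\omega_1^\omega\cdot(2^\omega)^\omega=\omega_1$ such pairs, so we can enumerate $\ell_1(\omega_1)=\{b_\nu:\nu<\omega_1\}$. Let $(h_\delta)$ be as in Lemma~\ref{lem:diamondfn}.

Build $t$ by recursion with Lemma~\ref{lem:extend}, starting from $t_0=1$. At a limit $\delta$ fix $\delta_0<\delta_1<\cdots$ with supremum $\delta$ and consider the predicted family $a_\xi=b_{h_\delta(\xi)}$, $\xi<\delta$. If it is not escaping, take $\xi_n=\delta_n$ and $\varepsilon_n=1$. If it is escaping, adapt the blocks to it: let $\xi_0=\delta_0$ and choose inductively $\xi_{n+1}<\delta$ with $\xi_{n+1}>\xi_n$, $\xi_{n+1}\ge\delta_{n+1}$ and $\operatorname{supp}a_{\xi_n}\subset(\xi_n,\xi_{n+1}]$. Then $a_{\xi_n}$ lives on the $n$th block alone, so \eqref{eq:blocks} reads $\varphi_\delta(a_{\xi_n})=\varepsilon_nu_n(a_{\xi_n})$. Choose $\varepsilon_n$ with $(-1)^n\varepsilon_nu_n(a_{\xi_n})\ge0$. Then $\varphi_\delta(a_{\xi_n})$ is $\ge0$ for even $n$ and $\le0$ for odd $n$, and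 $\xi_n\to\delta$, so $t_\delta$ balances the predicted family.

Let $(a_\xi)_{\xi<\omega_1}$ be an escaping family and write $a_\xi=b_{h(\xi)}$. By \eqref{eq:club} and stationarity there is a limit $\delta$ such that $(a_\xi)_{\xi<\delta}$ is escaping and $h|_\delta=h_\delta$. Then $(a_\xi)_{\xi<\delta}$ is the family predicted at $\delta$, and $t_\delta$ balances it. Corollary~\ref{cor:criterion} completes the proof.
\end{proof}

For instance, given $s:\omega_1\to\{\pm1\}$, the family $a_\xi=s(\xi+1)e_{\xi+1}$ has $\varphi_\delta(a_\xi)=(st_\delta)(\xi+1)$ for $\xi<\delta$. At a stage $\delta$ where it is balanced, $st_\delta$ takes both signs cofinally below $\delta$ and is discontinuous at $\delta$. This is how the construction avoids being a copy of $C_0(\omega_1)$.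

\subsection*{Signs from Cohen reals}

For sets $X,Y$ let $\mathrm{Fn}(X,Y)$ be the set of finite partial functions from $X$ to $Y$, ordered by reverse inclusion. For $|Y|=2$, a generic filter is identified with its union $c:X\to Y$; it consists of the finite subsets of $c$. We use two standard facts. First, $\mathrm{Fn}(X,Y)$ has the countable chain condition (all antichains are countable), so it preserves cardinals. Second, the product lemma: if $X=X_1\cup X_2$ is a partition in a model $W$ and $c$ is generic over $W$ for $\mathrm{Fn}(X,Y)$, then $c|_{X_1}$ is generic over $W$ for $\mathrm{Fn}(X_1,Y)$, $c|_{X_2}$ is generic over $W[c|_{X_1}]$ for $\mathrm{Fn}(X_2,Y)$, and $W[c]=W[c|_{X_1}][c|_{X_2}]$.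

Now the blocks are fixed in advance, so a vector $a_\xi$ may spread over several of them. A generic sequence of signs nevertheless agrees, again and again, with the signs of $u_n(a_\xi)$ on all blocks that carry some $a_\xi$.

\begin{proof}[Proof of Theorem~\ref{thm:cohen}]
Let $V[G]$ be an extension of $V$ by $\mathrm{Fn}(\kappa,2)$. In $V$ choose $Z\subset\kappa$ of cardinality $\omega_1$, and identify $Z$ with $\omega_1\times\omega$ and $2$ with $\{\pm1\}$. By the product lemma $V[G]=W[c]$, where $W$ is an extension of $V$ by $\mathrm{Fn}(\kappa\setminus Z,2)$ and $c$ is generic over $W$ for $\mathbb C=\mathrm{Fn}(\omega_1\times\omega,\{\pm1\})$. All these models have the same $\omega_1$. Write $c_\delta=c(\delta,\cdot)$ and $W_\delta=W[c|_{\delta\times\omega}]$. Applying the product lemma twice, first to $(\delta+1)\times\omega$ and its complement and then to $\delta\times\omega$ and $\{\delta\}\times\omega$, we see that for every $\delta<\omega_1$ the sequence $c_\delta$ is generic over $W_\delta$ for $\mathrm{Fn}(\omega,\{\pm1\})$.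

In $W$ fix, for each limit $\delta<\omega_1$, a sequence $\delta_0<\delta_1<\cdots$ with supremum $\delta$. In $W[c]$ build $t$ by Lemma~\ref{lem:extend} with $t_0=1$ and, at a limit $\delta$, with $\xi_n=\delta_n$ and $\varepsilon_n=c_\delta(n)$. The recursion below $\delta$ is explicit and uses only the fixed sequences and $c|_{\delta\times\omega}$, so $(t_\gamma)_{\gamma<\delta}\in W_\delta$. We verify the hypothesis of Corollary~\ref{cor:criterion} in $W[c]$. Let $(a_\xi)_{\xi<\omega_1}\in W[c]$ be an escaping family.

\emph{Step 1: $(a_\xi)_{\xi<\delta}\in W_\delta$ for all $\delta$ in a club.} Let $Q\in W$ be the set of finitely supported rational vectors on $\omega_1$. In $W[c]$ choose $F:\omega_1\times\omega\to Q$ with $\|a_\xi-F(\xi,n)\|_1<2^{-n}$, so that $a_\xi(\alpha)=\lim_nF(\xi,n)(\alpha)$. Let $\dot F\in W$ be a name for $F$ that is forced to be a function $\omega_1\times\omega\to Q$. In $W$ choose for each $(\xi,n)$ a maximal antichain $\mathcal A_{\xi,n}\subset\mathbb C$ of conditions deciding $\dot F(\xi,n)$. It is a countable set of finite functions, so there is $\gamma:\omega_1\to\omega_1$ in $W$ with $\mathcal A_{\xi,n}\subset\mathrm{Fn}(\gamma(\xi)\times\omega,\{\pm1\})$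 for all $\xi,n$. Let $\gamma[\delta]\subset\delta$. For $\xi<\delta$ and $n\in\omega$ exactly one $p\in\mathcal A_{\xi,n}$ is contained in $c$, this $p$ is contained in $c|_{\delta\times\omega}$, and $F(\xi,n)$ is the value decided by $p$. Hence $F|_{\delta\times\omega}\in W_\delta$. Limits of Cauchy sequences of rationals are the same in $W_\delta$ and in $W[c]$, so $(a_\xi)_{\xi<\delta}\in W_\delta$.

\emph{Step 2: balancing.} By Step 1 and \eqref{eq:club}, fix a limit $\delta$ such that $(a_\xi)_{\xi<\delta}$ is escaping and belongs to $W_\delta$. Let $u_n$ be as in \eqref{eq:blocks} for the blocks $(\delta_n,\delta_{n+1}]$. The numbers $u_n(a_\xi)$, $\xi<\delta$, are sums of absolutely convergent series that belong to $W_\delta$, so they are computed in $W_\delta$ with the same values. For $m\in\omega$ and $\sigma\in\{\pm1\}$ let $D_{m,\sigma}\in W_\delta$ be the set of finite sequences $s:l\to\{\pm1\}$ for which there is $\xi\in[\delta_m,\delta)$ with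
\[
\operatorname{supp}a_\xi\subset(\delta_0,\delta_l]\qquad\text{and}\qquad\sigma\sum_{n<l}s(n)u_n(a_\xi)\ge0 .
\]
This set is dense in $\mathrm{Fn}(\omega,\{\pm1\})$. Indeed, every condition extends to a sequence $s$ of some length $l$. Choose $\xi<\delta$ with $\xi\ge\delta_m$ and $\xi\ge\delta_l$. Since the family is escaping, $\operatorname{supp}a_\xi\subset(\delta_l,\delta_{l'}]$ for some $l'>l$, so $u_n(a_\xi)=0$ for $n<l$. Extend $s$ to length $l'$ so that $\sigma s(n)u_n(a_\xi)\ge0$ for $l\le n<l'$. The extension is in $D_{m,\sigma}$, with witness $\xi$.

By genericity some $c_\delta|_l$ belongs to $D_{m,\sigma}$. For its witness $\xi\in[\delta_m,\delta)$, formula \eqref{eq:blocks} gives $\sigma\varphi_\delta(a_\xi)=\sigma\sum_{n<l}c_\delta(n)u_n(a_\xi)\ge0$. As $m$ and $\sigma$ are arbitrary and $\delta_m\to\delta$, the function $t_\delta$ balances $(a_\xi)_{\xi<\delta}$.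
\end{proof}

\section{Triangular systems under PFA}\label{sec:pfa}

By Theorem~\ref{thm:zfc} and Lemma~\ref{lem:triangular}, it remains to prove (iii)$\Rightarrow$(ii) of Theorem~\ref{thm:pfa}. Throughout this section $B_{E'}$ is not countably tight, and we look for a triangular system in $E$.

A direct recursion breaks down at limit stages: $x_\delta$ must satisfy $a_\xi(x_\delta)>\frac12$ for all $\xi\le\delta$, which is impossible once $0$ lies in the closed convex hull of the earlier $a_\xi$, and Lemma~\ref{lem:cancel} shows how this can happen. For \emph{finitely} many linearly independent functionals such a vector always exists. We therefore order the finite approximations to a triangular system and apply the forcing axiom. To make the order proper, each pair $(a,x)$ comes with a countable elementary submodel $M$, and $a$ is required to lie in the closure of every large set that $M$ contains.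

\subsection*{Tools from set theory}

For a regular uncountable cardinal $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has cardinality less than $\theta$. It is transitive and contains its countable subsets. We write $M\prec H(\theta)$ if $M\subset H(\theta)$ and every first-order statement about $\in$ with parameters in $M$ holds in $M$ exactly when it holds in $H(\theta)$. We use the following facts, for $\theta>\omega_1$.
\begin{itemize}
\item[(E1)] Every countable subset of $H(\theta)$ is contained in a countable $M\prec H(\theta)$.
\item[(E2)] A set $M\subset H(\theta)$ satisfies $M\prec H(\theta)$ if and only if, whenever $H(\theta)$ satisfies $\exists y\,\psi(y,\vec z)$ with $\vec z$ in $M$, there is such a $y$ in $M$ (the Tarski--Vaught criterion). In particular, $M\prec H(\theta)$ contains everything that is definable in $H(\theta)$ from elements of $M$, such as $\omega_1$ and finite sequences of elements of $M$.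
\item[(E3)] If $X\in M\prec H(\theta)$ is countable, then $X\subset M$: an enumeration of $X$ belongs to $M$, and so do its values.
\item[(E4)] If $M\prec H(\theta)$ is countable, then $M\cap\omega_1$ is a countable ordinal, by (E3). If moreover $M\in M'\prec H(\theta)$, then $M\subset M'$ by (E3), and $M\cap\omega_1\in M'\cap\omega_1$ by (E2).
\end{itemize}

Let $\mathbb P$ be a partial order. Its elements are \emph{conditions}; $q$ \emph{extends} $p$ if $q\le p$; two conditions are \emph{compatible} if they have a common extension; $D\subset\mathbb P$ is \emph{dense} if every condition has an extension in $D$; a \emph{filter} is an upward closed set $G$ in which any two elements have a common extension in $G$. For a countable $N\prec H(\chi)$ with $\mathbb P\in N$, a condition $p^*$ is \emph{$(N,\mathbb P)$-generic} if for every dense $D\subset\mathbb P$ with $D\in N$, every $p\le p^*$ is compatible with an element of $D\cap N$. We use the standard criterion: $\mathbb P$ is \emph{proper} provided that for all sufficiently large regular $\chi$ there are finitely many parameters in $H(\chi)$ such that, for every countable $N\prec H(\chi)$ containing $\mathbb P$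 and the parameters, every $p_0\in\mathbb P\cap N$ has an $(N,\mathbb P)$-generic extension. The \emph{Proper Forcing Axiom} (PFA) states that for every proper $\mathbb P$ and every family of $\omega_1$ dense subsets of $\mathbb P$ there is a filter meeting all of them.

\subsection*{Large sets and generic points}

A set $Y\subset E'$ is \emph{$\omega$-closed} if it contains the closures of all its countable subsets. For $Y\subset E'$ put $Y^\omega=\bigcup\{\overline B:B\subset Y\text{ countable}\}$. This set contains $Y$ and is $\omega$-closed: if $b_n\in\overline{B_n}$ with $B_n\subset Y$ countable, then $\overline{\{b_n:n\in\omega\}}\subset\overline{\bigcup_nB_n}\subset Y^\omega$. Since $B_{E'}$ is not countably tight, there are $A'\subset B_{E'}$ and $f\in\overline{A'}\setminus(A')^\omega$. The set $A=(A')^\omega-f$ satisfies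
\[
A\subset2B_{E'},\qquad A\text{ is $\omega$-closed},\qquad0\in\overline A,\qquad0\notin A .
\]
All $a_\xi$ will be taken from $A$. Each must annihilate the earlier vectors $x_\eta$, so consider the $\omega$-closed sets $A_x=\{a\in A:a(x)=0\}$, $x\in E$. They have the finite intersection property. Given $x_1,\dots,x_n$, choose $g_k\in A$ with $|g_k(x_j)|<1/k$ for all $j$. By compactness of $2B_{E'}$ the sequence $(g_k)$ has a cluster point, which lies in $\overline{\{g_k:k\geq1\}}\subset A$ and annihilates every $x_j$.

We need a notion of largeness for subsets of $A$ with a dichotomy: a set that is not large should be avoided by a large set. By Zorn's lemma let $\mathcal H\supset\{A_x:x\in E\}$ be a maximal family of nonempty $\omega$-closed subsets of $A$ that is closed under finite intersections and under passing to $\omega$-closed supersets inside $A$. Then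
\begin{equation}\label{eq:max}
\text{an $\omega$-closed set $C\subset A$ that meets every $H\in\mathcal H$ belongs to $\mathcal H$,}
\end{equation}
because the $\omega$-closed subsets of $A$ containing some $C\cap H$, $H\in\mathcal H$, form a family of the same kind that includes $\mathcal H$ and contains $C$. Call $Y\subset A$ \emph{large} if $Y^\omega\in\mathcal H$; note that $Y^\omega\subset A$. Elements of $\mathcal H$ satisfy $H^\omega=H$ and are large, and $A=A_0\in\mathcal H$.

Fix a limit ordinal $\lambda>\omega_1$ such that $E$, $E'$ and $\mathbb R$ belong to the level $V_\lambda$ of the cumulative hierarchy, and a regular $\theta$ with $V_\lambda\in H(\theta)$. All sets obtained from $E,E',\mathbb R$ by finitely many products and power sets, and all their subsets, belong to $V_\lambda\subset H(\theta)$. The notions ``$a\in\overline B$'', ``countable subset of $E'$'', ``$Y^\omega$'', ``large'' and ``linearly independent'' involve only quantifiers over such sets, so they have the same meaning in $H(\theta)$ as in the universe. Let $\mathcal M$ be the set of countable $M\prec H(\theta)$ that contain $A$, $\mathcal H$ and the Banach space $E$.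

\begin{definition}
For $M\in\mathcal M$, a point $a\in A$ is \emph{$M$-generic} if $a\in\overline{Y\cap M}$ for every large $Y\in M$.
\end{definition}

\begin{lemma}\label{lem:generic}
Let $M\in\mathcal M$.
\begin{itemize}
\item[\textup{(a)}] There is an $M$-generic point.
\item[\textup{(b)}] If $a$ is $M$-generic and $H\in\mathcal H\cap M$, then $a\in H$. In particular $a(x)=0$ for all $x\in E\cap M$.
\item[\textup{(c)}] If $a$ is $M$-generic, $Y\in M$ and $a\in Y\subset A$, then $Y$ is large.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $Y_1,\dots,Y_m\in M$ be large. The set $\bigcap_jY_j^\omega$ belongs to $\mathcal H$, so it is nonempty, and it belongs to $M$; by (E2) it contains some $b\in M$. Again by (E2) there are countable $B_j\in M$ with $B_j\subset Y_j$ and $b\in\overline{B_j}$. By (E3), $B_j\subset Y_j\cap M$, so $b\in\bigcap_j\overline{Y_j\cap M}$. Thus the closed subsets $\overline{Y\cap M}$ of the compact set $2B_{E'}$, for large $Y\in M$, have the finite intersection property, and they have a common point $a$. Taking $Y=A$ gives $a\in\overline{A\cap M}\subset A$, because $A\cap M$ is countable and $A$ is $\omega$-closed.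

(b) The set $H$ is large and $\omega$-closed, so $a\in\overline{H\cap M}\subset H$. If $x\in E\cap M$, then $A_x\in\mathcal H\cap M$.

(c) If $Y^\omega\notin\mathcal H$, then by \eqref{eq:max} some $H\in\mathcal H$ is disjoint from $Y^\omega$, and by (E2) there is such an $H$ in $M$. Then $a\in H$ by (b) and $a\in Y\subset Y^\omega$, a contradiction.
\end{proof}

Boundedness of $A$, that is, the restriction of tightness to the ball, entered through compactness in the finite intersection property of the $A_x$ and in (a).

\begin{example}\label{ex:generic}
Let $E=C_0(\omega_1)$ and $A=\{e_\alpha:\alpha<\omega_1\}$. The map $\alpha\mapsto e_\alpha$ is continuous and injective, hence a homeomorphic embedding on each compact $[0,\beta]$; so $A$ is $\omega$-closed, and its $\omega$-closed subsets correspond to the closed subsets of $\omega_1$. For $x=1_{[0,\beta]}$ the set $A_x$ is the tail $(\beta,\omega_1)$. Every element of $\mathcal H$ meets all tails and is therefore a club; conversely every club is in $\mathcal H$ by \eqref{eq:max}. The large sets are the unbounded ones. For $\delta=M\cap\omega_1$, a limit ordinal, and $\beta<\delta$, the closure of $(\beta,\omega_1)\cap M$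 is $(\beta,\delta]$, so the only $M$-generic point is $e_\delta$.
\end{example}

\subsection*{The partial order}

Let $\mathbb P$ be the set of finite sequences $p=\langle(M_i,a_i,x_i):i<n\rangle$ such that
\begin{itemize}
\item[(P1)] $M_i\in\mathcal M$, $a_i$ is $M_i$-generic and $x_i\in E$, for $i<n$;
\item[(P2)] $M_i,a_i,x_i\in M_{i+1}$ for $i+1<n$;
\item[(P3)] $a_i(x_j)>\frac12$ for $i\le j<n$.
\end{itemize}
By (E4), (P2) gives $M_i,a_i,x_i\in M_j$ and $M_i\subset M_j$ for all $i<j$. So the zeros of the triangular pattern come for free: $a_j(x_i)=0$ for $i<j$ by Lemma~\ref{lem:generic}(b). The triples of $p$ are ordered by $\in$ on first coordinates, so $p$ can be recovered from its set of triples. We identify $p$ with this set and order $\mathbb P$ by reverse inclusion; an extension may insert new triples between old ones. Note that $\mathbb P\subset H(\theta)$. The symbol $^\frown$ denotes concatenation.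

\begin{lemma}\label{lem:top}
If $M\in\mathcal M$ and $p\in\mathbb P\cap M$, then $p^\frown\langle(M,a,x)\rangle\in\mathbb P$ for some $a$ and $x$.
\end{lemma}

\begin{proof}
Let $p=\langle(M_i,a_i,x_i):i<n\rangle$, let $a$ be $M$-generic, and put $M_n=M$, $a_n=a$. All coordinates of the triples of $p$ belong to $M$, which gives (P2). It suffices to show that $a_0,\dots,a_n$ are linearly independent, for then $x\mapsto(a_0(x),\dots,a_n(x))$ maps $E$ onto $\mathbb R^{n+1}$, and some $x$ has $a_i(x)=1$ for all $i\le n$.

We show by induction on $j\le n$ that $a_0,\dots,a_j$ are independent. Assume that $a_0,\dots,a_{j-1}$ are independent, which is void for $j=0$. They belong to $M_j$, so by (E2) there are $y_l\in E\cap M_j$, $l<j$, with $a_l(y_l)=1$ and $a_i(y_l)=0$ for $i<j$, $i\ne l$. Also $a_j(y_l)=0$ by Lemma~\ref{lem:generic}(b). Evaluating a relation $\sum_{i\le j}c_ia_i=0$ at $y_l$ gives $c_l=0$ for $l<j$. Then $c_ja_j=0$, and $c_j=0$ because $0\notin A$.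
\end{proof}

\subsection*{Properness}

Given a condition $p\in D$ that passes through the model $M^*=N\cap H(\theta)$, we must find $q\in D\cap N$ compatible with $p$. Write $p$ as $r$, the part inside $M^*$, followed by a tail. Elementarity produces copies $q\in N$ of $p$ that begin with $r$. The only obstruction to joining $q$ and $p$ is (P3) between the new functionals of $q$ and the vectors of the tail of $p$, and $N$ does not know these vectors.

Suppose that the tail is a single triple $(M^*,a^*,x^*)$. Let $T$ be the set of $b\in A$ such that $r^\frown\langle(M',b,x')\rangle\in D$ for some $M',x'$. Then $T\in M^*$ and $a^*\in T$, so $T$ is large by Lemma~\ref{lem:generic}(c). Hence $a^*\in\overline{T\cap M^*}$, and since $a^*(x^*)>\frac12$, some $b\in T\cap M^*$ has $b(x^*)>\frac12$. This $b$ gives $q$.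

If the tail has two triples, with functionals $a^*$ and $a^{**}$, then $T$ is a set of pairs, and after $b_0$ is chosen we must still find $b_1\in M^*$ near $a^*$ with $(b_0,b_1)\in T$. So $b_0$ has to come from the set $T_1$ of points whose section in $T$ is large. The point $a^*$ is in $T_1$, because its section belongs to the second model of the tail and contains the generic point $a^{**}$; therefore $T_1$ is large. The general proof iterates this.

\begin{lemma}\label{lem:proper}
$\mathbb P$ is proper.
\end{lemma}

\begin{proof}
Let $\chi$ be regular with $H(\theta)$ and the power set of $\mathbb P$ in $H(\chi)$. Let $N\prec H(\chi)$ be countable with $E,A,\mathcal H,H(\theta),\mathbb P\in N$, and let $p_0\in\mathbb P\cap N$. Put $M^*=N\cap H(\theta)$. If $H(\theta)$ satisfies $\exists y\,\psi(y,\vec z)$ with $\vec z$ in $M^*$, this is a statement true in $H(\chi)$ about the parameters $H(\theta),\vec z\in N$, so there is a witness in $N\cap H(\theta)$. By (E2), $M^*\prec H(\theta)$. Thus $M^*\in\mathcal M$ and $p_0\in M^*$, and Lemma~\ref{lem:top} gives $p^*=p_0{}^\frown\langle(M^*,a^*,x^*)\rangle\in\mathbb P$. We show that $p^*$ is $(N,\mathbb P)$-generic.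

Let $D\in N$ be dense and $p\le p^*$. A condition compatible with an extension of $p$ is compatible with $p$, so we may assume $p\in D$. Write $p=\langle(M_i,a_i,x_i):i\le m\rangle$ with $M_k=M^*$, and put $n=m-k+1\ge1$. The initial part $r=\langle(M_i,a_i,x_i):i<k\rangle$ is a finite sequence of elements of $M_k$, so $r\in M_k\subset N$. Let $T_n$ be the set of $(b_0,\dots,b_{n-1})\in A^n$ such that
\[
r^\frown\langle(M'_j,b_j,x'_j):j<n\rangle\in D\quad\text{for some }M'_j,x'_j .
\]
It is definable in $H(\chi)$ from $D,r,A,n$, so $T_n\in N$; it is a subset of $A^n$, so $T_n\in H(\theta)$. Hence $T_n\in M_k$. For $j=n-1,\dots,0$ let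
\[
T_j=\big\{(b_0,\dots,b_{j-1})\in A^j:\ \{b\in A:(b_0,\dots,b_{j-1},b)\in T_{j+1}\}\text{ is large}\big\}.
\]
These sets are definable in $H(\theta)$ from $T_n,A,\mathcal H$, so they all belong to $M_k$.

\emph{Going down the tail: $(a_k,\dots,a_{k+j-1})\in T_j$ for all $j\le n$.} For $j=n$ the condition $p$ is a witness. Assume the claim for $j+1\le n$. The set $Y=\{b\in A:(a_k,\dots,a_{k+j-1},b)\in T_{j+1}\}$ contains $a_{k+j}$. It belongs to $M_{k+j}$, because $T_{j+1}\in M_k\subset M_{k+j}$ and $a_k,\dots,a_{k+j-1}\in M_{k+j}$. By Lemma~\ref{lem:generic}(c), $Y$ is large, which is the claim for $j$. In particular the empty sequence belongs to $T_0$.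

\emph{Going up inside $M_k$.} The set $U=\{a\in E':a(x_i)>\frac12\text{ for }k\le i\le m\}$ is weak* open and contains $a_k$ by (P3). We choose $b_j\in U\cap M_k$, $j<n$, inductively with $(b_0,\dots,b_j)\in T_{j+1}$. Given $(b_0,\dots,b_{j-1})\in T_j$ with entries in $M_k$, the set $Y_j=\{b\in A:(b_0,\dots,b_{j-1},b)\in T_{j+1}\}$ is large and belongs to $M_k$. Since $a_k$ is $M_k$-generic, $a_k\in\overline{Y_j\cap M_k}$, so $U$ contains some $b_j\in Y_j\cap M_k$.

\emph{Amalgamation.} Since $(b_0,\dots,b_{n-1})\in T_n\cap N$, elementarity of $N$ gives $q=r^\frown\langle(M'_j,b_j,x'_j):j<n\rangle\in D\cap N$. Consider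
\[
s=r^\frown\langle(M'_j,b_j,x'_j):j<n\rangle^\frown\langle(M_i,a_i,x_i):k\le i\le m\rangle .
\]
Condition (P1) holds for each triple. Condition (P2) holds inside $q$ and inside the tail of $p$, and at the junction because $q\in N\cap H(\theta)=M_k$. For (P3), a pair of triples either lies in $q$, or lies in $p$, or consists of a new triple of $q$ followed by a triple of the tail of $p$; in the last case $b_j(x_i)>\frac12$ because $b_j\in U$. So $s\in\mathbb P$, and as a set of triples $s=q\cup p$ extends both $q$ and $p$.
\end{proof}

\subsection*{The triangular system}

\begin{proof}[Proof of Theorem~\ref{thm:pfa}]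
The implication (ii)$\Rightarrow$(i) is Theorem~\ref{thm:zfc} and (i)$\Rightarrow$(iii) is Lemma~\ref{lem:triangular}; both are proved in ZFC. Assume PFA and that (ii) fails, and let $\mathbb P$ be as above. For $\beta<\omega_1$ let $D_\beta$ be the set of $p\in\mathbb P$ containing a triple $(M,a,x)$ with $\beta\in M$. It is dense: given $p$, choose $M\in\mathcal M$ with $p,\beta\in M$ by (E1) and apply Lemma~\ref{lem:top}. By Lemma~\ref{lem:proper} and PFA there is a filter $G\subset\mathbb P$ meeting every $D_\beta$.

Any two triples in $\bigcup G$ lie in a common condition, so if they are distinct, the model of one is an element of the model of the other. By (E4), the map $(M,a,x)\mapsto M\cap\omega_1$ is then injective on $\bigcup G$, and it transports the relation $\in$ between models to the order of $\omega_1$. The models are countable and cover $\omega_1$, so $\bigcup G$ is uncountable and has order type $\omega_1$. Enumerate it increasingly as $(M_\xi,a_\xi,x_\xi)_{\xi<\omega_1}$. For $\xi\le\eta$ the two triples lie in a common condition in this order, so $a_\xi(x_\eta)>\frac12$ by (P3). For $\eta<\xi$ we have $x_\eta\in M_\xi$, so $a_\xi(x_\eta)=0$ by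 Lemma~\ref{lem:generic}(b). Finally $\|a_\xi\|\le2$. Thus $(a_\xi,x_\xi)_{\xi<\omega_1}$ is a triangular system and (iii) fails.
\end{proof}

\begin{remark}
Lemma~\ref{lem:proper} and the density of the sets $D_\beta$ are theorems of ZFC for every $E$ whose dual ball is not countably tight; PFA is used only to obtain $G$. For the spaces of Theorems~\ref{thm:diamond} and~\ref{thm:cohen} the order $\mathbb P$ is proper, and by Lemma~\ref{lem:triangular} no filter meets all $D_\beta$. Under PFA, Theorem~\ref{thm:pfa} and Proposition~\ref{prop:Et}(3) show that every $E_t$ fails (C), so by Proposition~\ref{prop:star} no coherent sign system satisfies $(*)$.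
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{About an example of a Banach space not weakly $K$-analytic},
\texttt{https://rac.es/ficheros/doc/00624.pdf}.

\end{thebibliography}
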